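# Extending functions from a hyperspace to a cube: why a bounded operator needs weight at most $\omega_1$

## 1. Norm below three: a hopeful guess and its first tests

All spaces are nonempty compact Hausdorff. For a space $X$, $C(X)$ is the Banach space of continuous real-valued functions on $X$ with the sup-norm, $1_X$ is the constant function $1$, and $w(X)$ is the weight. Let $\mathbb I=[0,1]$; a Tychonoff cube is a product $\mathbb I^A$.

Put a space $K$ inside a cube and ask whether continuous functions on $K$ can be extended to the cube *linearly* in the function. We care about the hyperspace $K=\exp X$ of nonempty closed subsets of $X$, and the question, from the paper "Linear extension operators of bounded norms", is this. Let $X$ be a $\kappa$-metrizable compact space of weight $>\omega_1$. Does $\exp X$ have an embedding into a cube with a linear extension operator of norm $<3$? For every such $X$? For some?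

The answer one would first guess is: yes, at least for an $X$ as simple as $\mathbb I^{\omega_2}$. It is known (Shchepin; Shirokov) that for these $X$ the space $\exp X$ is $\kappa$-metrizable but has no extension operators that are *regular*. But regularity is rigid. It says that each value of the extended function is an average of the given function against a probability measure. If we keep total mass $1$ but allow norm up to $3$, we may use almost one full unit of negative mass, and this looks like a lot of room.

First the terms.

**Definition (extension operators).** Let $e:X\to Y$ be an embedding. A map $u:C(X)\to C(Y)$ is an *extension operator* if $u(f)\circ e=f$ for all $f\in C(X)$. It is *regular* if it is linear, $\|u\|=1$ and $u(1_X)=1_Y$. A space $X$ is a *Dugundji space* if for every embedding of $X$ into a cube $\mathbb I^A$ there is a regular extension operator $C(X)\to C(\mathbb I^A)$.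

**Definition (hyperspace).** $\exp X$ is the set of nonempty closed subsets of $X$ with the Vietoris topology. Its basic open sets are
$$\langle V_1,\dots,V_n\rangle=\Big\{F:\ F\subset\bigcup_sV_s,\ F\cap V_s\neq\emptyset\text{ for all }s\Big\},\qquad V_s\text{ open in }X .$$

It is compact Hausdorff, the finite sets are dense in it (pick one point in each $V_s$), and the union map $(F,F')\mapsto F\cup F'$ is continuous. A continuous $f:Y\to Z$ induces a continuous map $F\mapsto f(F)$, since the preimage of $\langle V_1,\dots,V_n\rangle$ is $\langle f^{-1}(V_1),\dots,f^{-1}(V_n)\rangle$.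

**Definition ($\kappa$-metrizable).** $X$ is *$\kappa$-metrizable* (in the sense of Shchepin) if there is a function $\rho$ assigning to each $x\in X$ and each regular closed $F\subseteq X$ a number $\rho(x,F)\ge0$ such that

1. $\rho(x,F)=0$ iff $x\in F$;
2. if $F\subseteq G$, then $\rho(x,G)\le\rho(x,F)$ for all $x$;
3. for each regular closed $F$ the function $x\mapsto\rho(x,F)$ is continuous;
4. $\rho\big(x,\overline{\bigcup_\alpha F_\alpha}\big)=\inf_\alpha\rho(x,F_\alpha)$ for every increasing chain $\{F_\alpha\}$ of regular closed sets and every $x$.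

*Example.* If $d$ is a metric on $X$, put $\rho(x,F)=d(x,F)$ for $F\ne\emptyset$ and $\rho(x,\emptyset)=1+\operatorname{diam}X$. Conditions 1–3 are clear. Condition 4 holds because the distance to a closure of a union is the infimum of the distances, and $\rho(x,\emptyset)$ is larger than all other values. So metrizable compacta are $\kappa$-metrizable.

Now we test the guess.

*Two points.* Let $X=\{0,1\}$. Then $\exp X$ has the three points $\{0\},\{0,1\},\{1\}$. Put them at $0,\frac12,1$ in $\mathbb I$ and let $u(f)$ be the piecewise linear interpolation. At each point of $\mathbb I$ its value is a convex combination of values of $f$, so $u$ is regular.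

*The embedding does not matter.* Suppose $u$ works for $j:K\to\mathbb I^A$, and let $j':K\to\mathbb I^{A'}$ be another embedding. By Tietze, applied to each coordinate of $j\circ (j')^{-1}$, there is a continuous $h:\mathbb I^{A'}\to\mathbb I^A$ with $h\circ j'=j$. Then $u'(f)=u(f)\circ h$ is a linear extension operator for $j'$ and $\|u'\|\le\|u\|$. So "some embedding" and "every embedding" ask for the same thing.

*Metrizable $X$.* Then $K=\exp X$ is a metrizable compactum. Embed it in $\mathbb I^\omega$. The classical Dugundji extension theorem gives a linear extension operator whose values lie in the convex hull of the values of $f$, hence a regular one.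

*Weight $\omega_1$.* For $\kappa$-metrizable $X$ with $w(X)\le\omega_1$, Theorem 2 below says that $\exp X$ is Dugundji. Again the guess holds, with norm $1$.

So the guess passes every test up to weight $\omega_1$. Beyond $\omega_1$ it fails as badly as possible.

**Theorem 1.** Let $X$ be a $\kappa$-metrizable compact space with $w(X)>\omega_1$, let $j:\exp X\to\mathbb I^A$ be an embedding and $u:C(\exp X)\to C(\mathbb I^A)$ a linear extension operator. Then $\|u\|\ge2k-1$ for every integer $k\ge2$. In particular ($k=2$) $\|u\|\ge3$, so the property in the question holds for no such $X$. Letting $k\to\infty$, no bounded linear extension operator exists.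

**Theorem 2.** For a compact space $X$ the following are equivalent: (a) $\exp X$ is Dugundji; (b) some embedding of $\exp X$ into a Tychonoff cube has a linear extension operator of norm $<3$; (c) $X$ is $\kappa$-metrizable and $w(X)\le\omega_1$.

We use two published facts.

**(S)** (Shchepin, *Functors and uncountable powers of compacta*, Russian Math. Surveys 36:3 (1981).) A compact space is $\kappa$-metrizable iff it is homeomorphic to the limit of an inverse system $\{X_\alpha,p^\beta_\alpha,\Delta\}$ of metrizable compacta with open surjective bonding maps, where $\Delta$ is directed, every increasing sequence $(\alpha_n)$ in $\Delta$ has a supremum $\alpha$, and then $X_\alpha=\varprojlim X_{\alpha_n}$.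

**(H)** (Haydon, Studia Math. 52 (1974); used only for (c)⇒(a) of Theorem 2.) The limit of a well-ordered continuous inverse system of compacta whose first term is a point and whose neighboring bonding maps $Y_{\xi+1}\to Y_\xi$ are open surjections with metrizable kernel (i.e. $Y_{\xi+1}$ embeds in $Y_\xi\times\mathbb I^\omega$ over $Y_\xi$) is a Dugundji space.

*Example for (S).* For $X=\mathbb I^\kappa$ let $\Delta$ be the set of countable nonempty $B\subset\kappa$, ordered by inclusion, $X_B=\mathbb I^B$, with the coordinate projections, which are open. Suprema of increasing sequences are unions. So every Tychonoff cube is $\kappa$-metrizable.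

## 2. One unit of mass on each of $k$ nearly disjoint sets

Let $K=\exp X$, let $j:K\to\mathbb I^A$ be an embedding and $u$ a *bounded* linear extension operator. For each $v\in\mathbb I^A$ the functional $g\mapsto u(g)(v)$ has norm at most $\|u\|$. By the Riesz theorem
$$u(g)(v)=\int g\,d\mu_v\qquad(g\in C(K)),\tag{1}$$
with a regular signed Borel measure $\mu_v$ on $K$, $\|\mu_v\|=|\mu_v|(K)\le\|u\|$. Since every $u(g)$ is continuous, $v\mapsto\mu_v$ is weak$^*$ continuous. Since $u$ extends, $\mu_{j(y)}=\delta_y$. If $u$ is regular, then $\mu_v(K)=1$ and $\|\mu_v\|\le1$, so each $\mu_v$ is a probability measure.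

To show that $\|u\|$ is large, we must find one $v$ for which $\|\mu_v\|$ is large. Here is the arithmetic behind the number $2k-1$, in the form we shall need.

**Lemma 1.** Let $\nu$ be a signed Borel measure on $K$ with $\nu(K)=1$. Let $E_1,\dots,E_k,\mathcal V$ be Borel sets with $\nu(E_i)=1$ for all $i$, $E_i\cap E_j\subset\mathcal V$ for $i\ne j$, and $|\nu|(\mathcal V)\le\varepsilon$. Then $\|\nu\|\ge2k-1-2k\varepsilon$.

*Proof.* The sets $E_i^*=E_i\setminus\mathcal V$ are pairwise disjoint, and $\nu(E_i^*)=1-\nu(E_i\cap\mathcal V)\ge1-\varepsilon$. Let $E=\bigcup_iE_i^*$. Then $\nu(E)\ge k-k\varepsilon$, so $\nu(K\setminus E)=1-\nu(E)\le1-k+k\varepsilon$. Hence $\|\nu\|\ge\nu(E)-\nu(K\setminus E)\ge(k-k\varepsilon)+(k-1-k\varepsilon)$. $\square$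

*Example.* $\nu=\delta_{a_1}+\dots+\delta_{a_k}-(k-1)\delta_b$ with distinct points, $E_i=\{a_i\}$ and $\mathcal V=\emptyset$ has norm exactly $2k-1$. For $k=2$ this is $3$.

We now need sets $E_i$ that must carry mass $1$.

## 3. Elementary submodels as generalized sets of coordinates

For $\varphi\in C(X)$ and $F\in K$ put $\varphi^\vee(F)=\max_F\varphi$. Then $\varphi^\vee\in C(K)$: the set $\{\varphi^\vee<r\}=\{F:F\subset\{\varphi<r\}\}$ is open, and so is $\{\varphi^\vee>r\}=\{F:F\cap\{\varphi>r\}\neq\emptyset\}$.

Fix a sufficiently large regular cardinal $\theta$, and let $H(\theta)$ be the family of sets whose transitive closure has size $<\theta$. "Sufficiently large" means that all the objects we discuss ($X$, $A$, $j$, $u$, the function spaces, families of open sets, and so on) lie in $H(\theta)$ and that the statements about them which we use can be evaluated there. Fix a parameter $\mathfrak p\in H(\theta)$ coding $X,A,j,u$, and also the inverse system of (S) when $X$ is assumed $\kappa$-metrizable.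

**Definition (model).** A *model* is an elementary submodel $P\prec H(\theta)$ with $\mathfrak p\in P$. Elementary means that every first-order formula with parameters in $P$ has the same truth value in $P$ as in $H(\theta)$.

We use these standard facts.

* *Elementarity.* If some object satisfies a property expressible in $H(\theta)$ with parameters from $P$, then some object in $P$ does. In particular, an object definable from parameters in $P$ lies in $P$.
* *Countable elements of $P$ are subsets of $P$.* If $a\in P$ is countable and nonempty, some surjection $\omega\to a$ lies in $P$; all $n\in\omega$ lie in $P$, hence so do the values.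
* Unions of increasing chains of models are models.
* A set $P\subset H(\theta)$ with $|P|<\theta$ is an element of $H(\theta)$.
* *Löwenheim–Skolem.* Every $Y\subset H(\theta)$ lies in a model of size $\le|Y|+\omega$. If $M$ is a model and $Y\subset M$ is countable, there is a countable model $N\prec M$ with $Y\subset N$.

For a set $P$ write $x\sim_Px'$ if $\varphi(x)=\varphi(x')$ for all $\varphi\in C(X)\cap P$, and $[x]_P$ for the class of $x$, a closed set. Let
$$q_P=(\varphi)_{\varphi\in C(X)\cap P}:X\to X_P\subset\mathbb R^{C(X)\cap P}$$
be the map onto its image; it is a quotient map, being a continuous surjection of compacta. For $F\in K$ we have $q_P(F)\in\exp X_P$. If $P\subset Q$, then $\sim_Q$ refines $\sim_P$. "Saturated" means a union of classes.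

*Example: cubes.* Let $X=\mathbb I^\kappa$ (with $\kappa$ coded in $\mathfrak p$) and let $P$ be a model. Then $x\sim_Px'$ iff $x,x'$ agree on $\kappa\cap P$. Indeed, for $\xi\in\kappa\cap P$ the projection $\pi_\xi$ is in $P$. Conversely, a continuous function on a cube depends on countably many coordinates (it is a uniform limit of polynomials in coordinates, by Stone–Weierstrass). So $\varphi\in C(X)\cap P$ depends on a countable $B\subset\kappa$, by elementarity with $B\in P$, and then $B\subset\kappa\cap P$. Thus $q_P$ is, up to homeomorphism of the image, the projection $\mathbb I^\kappa\to\mathbb I^{\kappa\cap P}$. Think of $q_P$ in general as "what $P$ can see of a point".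

*Example: $\omega_1$ is rigid.* For a countable model $P$, $P\cap\omega_1$ is an initial segment of $\omega_1$: each $\alpha\in P\cap\omega_1$ is a countable element, hence a subset, of $P$. So for $X=\mathbb I^{\omega_1}$, of any two countable models one sees all that the other sees. In $\omega_2$ this will change, and that is where the hypothesis on the weight enters.

**Lemma 2.** Let $P$ be a model.

(a) The sets $q_P(\{\chi>0\})$, $\chi\in C(X)\cap P$, form a base of $X_P$, each $\{\chi>0\}$ is saturated, and $w(X_P)\le|P|$. If $E\subset X$ is closed and $q_P(x)\notin q_P(E)$, there is $\chi\in C(X)\cap P$ with $\chi(x)>0$ and $\chi\le0$ on $E$.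

(b) Every $g\in C(X)$ constant on $\sim_P$-classes is a uniform limit of members of $C(X)\cap P$.

(c) For $F,F'\in K$: $q_P(F)=q_P(F')$ iff $j(F),j(F')$ agree on $A\cap P$.

(d) If $v\in\mathbb I^A$, $y\in K$ and $v|_{A\cap P}=j(y)|_{A\cap P}$, then $u(g)(v)=g(y)$ for all $g\in C(K)\cap P$, and the push-forward of $\mu_v$ under $F\mapsto q_P(F)$ is $\delta_{q_P(y)}$. In particular $\mu_v(K)=1$ and $\mu_v(\{F:q_P(F)=q_P(y)\})=1$.

*Proof.* By elementarity $C(X)\cap P$ is an algebra over $\mathbb Q$ and a lattice, and it contains the rational constants.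

(a) A basic open set of $X_P$ is given by finitely many conditions $|\varphi_i-r_i|<s_i$ with $\varphi_i\in C(X)\cap P$ and $r_i,s_i$ rational. Its preimage in $X$ equals $\{\chi>0\}$ for $\chi=\min_i(s_i-|\varphi_i-r_i|)\in P$. Conversely, for $\chi\in C(X)\cap P$ the set $\{\chi>0\}$ is saturated, and its image is the set of points of $X_P$ whose $\chi$-coordinate is positive, which is open. There are at most $|P|$ such sets. For the last claim, $q_P(E)$ is compact, so there is a basic set $q_P\{\chi>0\}$ containing $q_P(x)$ and disjoint from $q_P(E)$. Then $\{\chi>0\}\cap E=\emptyset$.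

(b) Such a $g$ induces a continuous function on $X_P$. The coordinate functions of $X_P$ form a $\mathbb Q$-algebra with the rational constants that separates points. Its uniform closure is a real algebra with constants, so it is $C(X_P)$ by Stone–Weierstrass.

(c) The functions $\varphi^\vee$ separate points of $K$: if $x\in F\setminus F'$, take $\varphi$ with $\varphi(x)=1$, $\varphi=0$ on $F'$, $0\le\varphi\le1$. The functions $\pi_a\circ j$ ($a\in A$) also separate points. Let $a\in A\cap P$ and $n\in\mathbb N$. By Stone–Weierstrass $\pi_a\circ j$ is within $1/n$ of a rational polynomial in some $\varphi_1^\vee,\dots,\varphi_r^\vee$. The polynomial is an element of $P$, and $\pi_a\circ j\in P$, so by elementarity we may take $\varphi_1,\dots,\varphi_r\in P$. If $q_P(F)=q_P(F')$, then each $\varphi_s$ has the same maximum on $F$ and on $F'$, so $j(F)_a$ and $j(F')_a$ differ by at most $2/n$. As $n$ is arbitrary, they are equal.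

Conversely, for $\varphi\in C(X)\cap P$ the function $\varphi^\vee$ is, in the same way, approximable by rational polynomials in functions $\pi_a\circ j$ with $a\in A\cap P$. So if $j(F),j(F')$ agree on $A\cap P$, then $\varphi^\vee(F)=\varphi^\vee(F')$ for all $\varphi\in C(X)\cap P$. If $q_P(F)\neq q_P(F')$, then, say, some $x\in F$ has $q_P(x)\notin q_P(F')$. The $\chi$ from (a) with $E=F'$ gives $\chi^\vee(F)>0\ge\chi^\vee(F')$, a contradiction.

(d) If $g\in C(K)\cap P$, then $u(g)\in P$, as $u\in P$. The function $u(g)$ depends on a countable set $B\subset A$ of coordinates; by elementarity we may take $B\in P$, so $B\subset A\cap P$. Hence $u(g)(v)=u(g)(j(y))=g(y)$.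

The rational polynomials in the functions $\varphi^\vee$, $\varphi\in C(X)\cap P$, belong to $C(K)\cap P$. They factor through the continuous surjection $F\mapsto q_P(F)$ of $K$ onto $\exp X_P$, because $\max_F\varphi$ depends only on $q_P(F)$. They separate the points of $\exp X_P$ by the last argument in (c). So by Stone–Weierstrass they are dense in $\{G(q_P(\cdot)):G\in C(\exp X_P)\}$. Therefore $\int G(q_P(F))\,d\mu_v(F)=G(q_P(y))$ for every $G\in C(\exp X_P)$, which says that the push-forward of $\mu_v$ is $\delta_{q_P(y)}$. Evaluating it on the whole space and on the point $q_P(y)$ gives the last two equalities. $\square$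

Part (d) is the source of the sets that must carry mass $1$: they are the fibers of $F\mapsto q_P(F)$.

## 4. The set that lies in both fibers

The first thing to try is $k=2$. Take countable models $N_1,N_2$ and $y\in K$, and let $v$ equal $j(y)$ on $A\cap(N_1\cup N_2)$ and $0$ elsewhere. By Lemma 2(d), for $\nu=\mu_v$,
$$\nu(K)=\nu(E_1)=\nu(E_2)=1,\qquad E_i=\{T\in K:q_{N_i}(T)=q_{N_i}(y)\}.$$
If $E_1\cap E_2$ were empty, Lemma 1 would give norm $3$. But $y\in E_1\cap E_2$, whatever $y$ is. All the mass can sit at $y$, and nothing prevents $\nu=\delta_y$. This is the exact point where the attempt stops.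

We cannot make $E_1\cap E_2$ empty, but Lemma 1 only asks that $E_1\cap E_2$ lie in a set $\mathcal V$ of small $|\nu|$-measure. A small model shows where such a set could come from.

*A toy.* Let $Y=[0,1]\times\{0,1\}\times\{0,1\}$ with points $(z,b_1,b_2)$. Let $q_1$ see $(z,b_1)$ and $q_2$ see $(z,b_2)$; both see the "label" $z$. Fix $z$ and compare the two-point sets
$$\{(z,0,0),(z,1,1)\},\qquad\{(z,0,1),(z,1,0)\}.$$
They have different shapes, "equal bits" and "opposite bits", but under both $q_1$ and $q_2$ they have the same image $\{(z,0),(z,1)\}$. Now separate the labels. For $z'\ne z$ the set $\{(z,0,0),(z',1,1)\}$ is *determined* by its two images: if $T$ has the same images, then a point of $T$ with label $z$ has both bits $0$ and a point with label $z'$ has both bits $1$. Likewise $\{(z,0,1),(z',1,0)\}$ is determined by its images. As $z'\to z$, both pairs of images converge to the same pair. So the pair of images $l$ at $z'=z$ is the limit of pairs $l'$ that force the first shape, and also of pairs $l'$ that force the second.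

This suggests a plan with three parts.

First, let $\mu$ be the measure belonging to $l$. It does not know from which side we shall approach. The two shapes define disjoint sets in $K$, so one of them has $|\mu|$-measure at most $\frac12\|\mu\|$. With $m$ independent pairs of this kind there are $2^m$ disjoint shape sets, and some shape gets at most $2^{-m}\|\mu\|$.

Second, we need to pass from "$|\mu|(\mathcal V)$ is small" to "$|\nu|(\mathcal V)$ is small" for the measure $\nu$ of a nearby $l'$. Weak$^*$ convergence alone does not give this: $\delta_{1/n}-\delta_0\to0$ weak$^*$ on $[0,1]$, while all these measures have variation $2$. New variation can appear out of cancellation. The remedy is to choose $l$ where $\|\mu\|$ is within $\eta$ of the supremum of all the norms in play. Then the nearby $\nu$ must have nearly all of its permitted variation outside $\mathcal V$, and has only $2\eta$ left for $\mathcal V$.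

Third, we need models that behave like $q_1,\dots,q_k$ in the toy: a common part $P_0$ that carries the labels, and for each $i$ an independent bit seen by $N_i$ and by no other $N_j$. For $X=\mathbb I^{\omega_1}$ this is impossible: by Section 3 one of the two models, say $N_2$, sees everything that $N_1$ sees, so $E_2\subset E_1$. With weight $>\omega_1$ it can be done, and most of the work below goes into this.

## 5. Openness, from countable models to models of size $\omega_1$

The proof of Theorem 1 uses $\kappa$-metrizability only through the following property.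

> **(O)** $q_P$ is open for every countable model $P$.

**Lemma 3.** If $X$ is $\kappa$-metrizable, then (O) holds.

*Proof.* Identify $X$ with the limit of the system in (S); let $p_\alpha:X\to X_\alpha$ be the projections. They are surjective by compactness. They are open: the basic open sets of $X$ have the form $p_\beta^{-1}(V)$, where we may take $\beta\ge\alpha$ as $\Delta$ is directed, and $p_\alpha(p_\beta^{-1}(V))=p^\beta_\alpha(V)$ is open.

Let $P$ be a countable model. The set $\Delta\cap P$ is countable and, by elementarity, directed. So it has an increasing cofinal sequence $(\alpha_n)$. Let $\alpha=\sup\alpha_n$. We claim that $x\sim_Px'$ iff $p_\alpha(x)=p_\alpha(x')$.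

If $p_\alpha(x)\ne p_\alpha(x')$, then $p_{\alpha_n}(x)\ne p_{\alpha_n}(x')$ for some $n$, since $X_\alpha=\varprojlim X_{\alpha_n}$. As $X_{\alpha_n}\in P$ is metrizable, $P$ contains as an element, hence as a subset, a countable dense subset of $C(X_{\alpha_n})$. So some $g\circ p_{\alpha_n}\in P$ separates $x$ and $x'$.

Conversely, let $p_\alpha(x)=p_\alpha(x')$. The functions $g\circ p_\beta$ ($\beta\in\Delta$, $g\in C(X_\beta)$) form a subalgebra of $C(X)$, because $\Delta$ is directed; it contains the constants and separates points. So for $\varphi\in C(X)\cap P$ and $n\in\mathbb N$ there are, by Stone–Weierstrass and elementarity, $\beta\in\Delta\cap P$ and $g\in C(X_\beta)$ with $\|\varphi-g\circ p_\beta\|<1/n$. As $\beta\le\alpha_m\le\alpha$ for some $m$, we have $p_\beta(x)=p_\beta(x')$ and $|\varphi(x)-\varphi(x')|<2/n$. This holds for every $n$, so $x\sim_Px'$.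

Thus $q_P$ and $p_\alpha$ are quotient maps with the same fibers, and $q_P$ is open because $p_\alpha$ is. $\square$

**From here to the end of Section 8 we assume (O).**

**Lemma 4.** $X$ is ccc: every disjoint family of nonempty open sets is countable.

*Proof.* Otherwise there is an uncountable maximal disjoint family $\mathcal U$ of nonempty open sets. Let $P\ni\mathcal U$ be a countable model and $V\in\mathcal U\setminus P$. As $q_P(V)$ is open and nonempty, Lemma 2(a) gives $\chi\in C(X)\cap P$ with $\emptyset\ne\{\chi>0\}\subset q_P^{-1}q_P(V)$. By maximality some member of $\mathcal U$ meets $\{\chi>0\}$; by elementarity some $U'\in\mathcal U\cap P$ does, and there is $\xi\in C(X)\cap P$ with $\emptyset\ne\{\xi>0\}\subset U'\cap\{\chi>0\}$. Take $x$ with $\xi(x)>0$. Then $q_P(x)\in q_P(V)$, so there is $x'\in V$ with $x'\sim_Px$. Now $\xi(x')=\xi(x)>0$, so $x'\in U'\cap V$. Hence $U'=V$, contradicting $U'\in P$, $V\notin P$. $\square$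

*Example.* By Lemmas 3 and 4 every $\kappa$-metrizable compact space is ccc. So the one-point compactification of an uncountable discrete space is not $\kappa$-metrizable: its isolated points form an uncountable disjoint family of open sets.

Next we turn openness into a statement about functions. For $\varphi\in C(X)$ and a set $P$ put
$$\varphi_P(x)=\max\{\varphi(x'):x'\sim_Px\}.$$

**Lemma 5.** Let $P$ be a model. Then $q_P$ is open iff $\varphi_P$ is continuous for every $\varphi\in C(X)$.

*Proof.* If $q_P$ is open, then $\{\varphi_P>r\}=q_P^{-1}q_P\{\varphi>r\}$ is open, and $\{\varphi_P\ge r\}=q_P^{-1}q_P\{\varphi\ge r\}$ is closed because $q_P$ is a closed map. So $\varphi_P$ is continuous. Conversely, let all $\varphi_P$ be continuous and $x\in G$ with $G$ open. Take $0\le\varphi\le1$ with $\varphi(x)=1$ and $\varphi=0$ off $G$. The set $\{\varphi_P>0\}$ is open, saturated, and contains $x$, so its image is an open neighborhood of $q_P(x)$. If $\varphi_P(x')>0$, some $x''\sim_Px'$ has $\varphi(x'')>0$, so $x''\in G$. Thus the image lies in $q_P(G)$. $\square$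

**Lemma 6.** $q_M$ is open for every model $M$ with $|M|\le\omega_1$.

*Proof.* If $M$ is countable, this is (O); so let $|M|=\omega_1$. Enumerate $M$ in type $\omega_1$ and use Löwenheim–Skolem recursively, with unions at limits, to write $M=\bigcup_{\xi<\omega_1}P_\xi$ as the union of an increasing chain of countable models. Let $\varphi\in C(X)$. By (O) and Lemma 5 the functions $\varphi_{P_\xi}$ are continuous. They decrease with $\xi$, because the classes shrink.

We claim that they are eventually constant. Otherwise we can choose a strictly increasing sequence of indices such that the corresponding subsequence, which we write $(\varphi_\nu)_{\nu<\omega_1}$, has $\varphi_{\nu+1}\neq\varphi_\nu$ for all $\nu$. For each $\nu$ there is a rational $r$ for which the open set $\{\varphi_{\nu+1}<r<\varphi_\nu\}$ is nonempty, so some one $r$ works for uncountably many $\nu$. For fixed $r$ these sets are pairwise disjoint: if $\nu<\nu'$, then $\varphi_{\nu'}\le\varphi_{\nu+1}$, so a point of the set for $\nu$ has $\varphi_{\nu'}<r$ and is not in the set for $\nu'$. This contradicts ccc.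

Finally, $[x]_M=\bigcap_\xi[x]_{P_\xi}$ is a decreasing intersection of compacta, so $\varphi_M=\inf_\xi\varphi_{P_\xi}$. This infimum is attained by the eventual constant value of the sequence, so $\varphi_M$ is continuous. By Lemma 5, $q_M$ is open. $\square$

The purpose of Lemma 6 is the following amalgamation. In $\mathbb I^\kappa$ it is obvious: if $x_1,x_2$ agree on the coordinates in $N\cap M$, take $x$ equal to $x_1$ on $\kappa\cap M$ and to $x_2$ elsewhere.

**Lemma 7.** Let $M$ be a model, $|M|\le\omega_1$, let $N$ be a countable model with $M\in N$, and let $D=N\cap M$. If $x_1\sim_Dx_2$, there is $x$ with $x\sim_Mx_1$ and $x\sim_Nx_2$.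

*Proof.* First we show: for $\varphi\in C(X)\cap N$ the function $\varphi_M$ is constant on $\sim_D$-classes. It is continuous by Lemmas 5 and 6, and $\varphi_M\in N$, being definable from $\varphi,M,X$. It is constant on $\sim_M$-classes, so by Lemma 2(b), for each $n$, some $\chi\in C(X)\cap M$ has $\|\chi-\varphi_M\|<1/n$. By elementarity of $N$ we can take $\chi\in N$, so $\chi\in D$. Thus $\varphi_M$ is a uniform limit of functions in $C(X)\cap D$, which proves the assertion.

Now suppose $[x_1]_M\cap[x_2]_N=\emptyset$. Then $q_N(x_2)\notin q_N([x_1]_M)$, and Lemma 2(a) for $N$ gives $\chi\in C(X)\cap N$ with $\chi(x_2)>0$ and $\chi\le0$ on $[x_1]_M$. So $\chi_M(x_1)\le0<\chi(x_2)\le\chi_M(x_2)$, contradicting $x_1\sim_Dx_2$. $\square$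

## 6. An open set that is heavy everywhere

We need the excess weight to be present in every small open set of some region.

**Lemma 8.** If $w(X)>\omega_1$, there is $\psi\in C(X)$ with $U:=\{\psi>0\}\ne\emptyset$ such that every nonempty open $V\subset U$ has $w(V)>\omega_1$.

*Proof.* Suppose not. Every nonempty open set contains a nonempty set $\{\psi>0\}$, hence a nonempty open set of weight $\le\omega_1$. A maximal disjoint family of nonempty open sets of weight $\le\omega_1$ is countable by ccc, and by maximality its union $R$ is a dense open set; moreover $w(R)\le\omega_1$. Let $\mathcal B$ be a base of $R$ with $|\mathcal B|\le\omega_1$. For $B,B'\in\mathcal B$ with $\overline B\subset B'$ (closure in $X$) choose $\varphi\in C(X)$ equal to $1$ on $\overline B$ and $0$ off $B'$. Let $M$ be a model of size $\le\omega_1$ containing all these functions.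

Then $[r]_M=\{r\}$ for $r\in R$. Indeed, given $x\ne r$, pick $B'\in\mathcal B$ with $r\in B'$, $x\notin B'$, and then $B\in\mathcal B$ with $r\in B$, $\overline B\subset B'$. The chosen function is $1$ at $r$ and $0$ at $x$.

Next, $q_M$ is injective. Suppose $x\ne x'$ and $x\sim_Mx'$, and take disjoint open $G\ni x$, $G'\ni x'$. By Lemma 6 the set $q_M(G)\cap q_M(G')$ is open, and it contains $q_M(x)$. So its preimage is a nonempty open set and contains some $r\in R$. Then $[r]_M$ meets both $G$ and $G'$. As $[r]_M=\{r\}$, $r\in G\cap G'$, a contradiction. So $q_M$ is a homeomorphism and $w(X)=w(X_M)\le\omega_1$, a contradiction. $\square$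

**From here to the end of Section 8 also $w(X)>\omega_1$; fix $\psi,U$ as in Lemma 8 and a countable model $P_0\ni\psi$.** The model $P_0$ will carry the labels. The next lemma says that there are enough labels everywhere in $U$.

**Lemma 9.** For every nonempty open $W\subset U$ the set $q_{P_0}(W)$ is infinite.

*Proof.* It is open by (O). If it is finite, it has a point $z$ that is isolated in $X_{P_0}$, and by Lemma 2(a) $q_{P_0}^{-1}(z)=\{\chi>0\}$ for some $\chi\in C(X)\cap P_0$. The set $\{\chi>0\}\cap U\supset\{\chi>0\}\cap W\ne\emptyset$ is open, so its weight is $>\omega_1$ and it has at least two points. So some $\varphi\in C(X)$ is nonconstant on $\{\chi>0\}$, and by elementarity we may take $\varphi\in P_0$. This contradicts that $\{\chi>0\}$ is a single $\sim_{P_0}$-class. $\square$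

## 7. Interlaced models and their clusters of points

Now we build countable models $N_1,\dots,N_k$ that have independent bits. Each $N_i$ comes with a larger model $M_i$ of size $\omega_1$; the bit of $N_i$ will be something that $N_i$ sees and $M_i$ does not.

**Lemma 10.** For every $k$ there are models $M_1\subset\dots\subset M_k$ of size $\omega_1$ and countable models $N_1,\dots,N_k$, all containing $P_0$ as a subset, such that, with $D_i=N_i\cap M_i$:

(i) $M_i\in N_i$; (ii) $N_i\subset M_{i+1}$ for $i<k$; (iii) $D_h\subset M_i$ whenever $i\le h$.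

*Proof.* The difficulty is (iii): $M_i$ must contain the traces $D_h$ of models chosen above it. So we choose from the top down, and we take each $M_{i+1}$ to be a long union, so that a suitable $M_i$ can be found inside.

Let $\mathcal M_1$ be the class of models of size $\omega_1$ containing $P_0$ as a subset. Let $\mathcal M_{r+1}$ consist of the unions of increasing chains $\langle M^\xi:\xi<\omega_1\rangle$ with $M^\xi\in\mathcal M_r$ and $M^\xi\in M^{\xi+1}$. Members of $\mathcal M_{r+1}$ are again models of size $\omega_1$ containing $P_0$. By induction on $r$, every subset $Y$ of $H(\theta)$ of size $\le\omega_1$ is contained in a member of $\mathcal M_r$. For $r=1$ apply Löwenheim–Skolem to $Y\cup P_0\cup\omega_1$. For the step from $r$ to $r+1$ choose recursively $M^\xi\in\mathcal M_r$ containing as a subset $Y\cup\bigcup_{\eta<\xi}(M^\eta\cup\{M^\eta\})$, a set of size $\le\omega_1$.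

Take $M_k\in\mathcal M_k$ and a countable model $N_k\supset P_0\cup\{M_k\}$. Then $D_k\subset M_k$. Suppose $M_{i+1}\in\mathcal M_{i+1}$ is given with $D_{i+1},\dots,D_k\subset M_{i+1}=\bigcup_\xi M^\xi$. These finitely many sets are countable, so they all lie in some $M^\xi$. Put $M_i=M^\xi\in\mathcal M_i$. Then $M_i\subset M_{i+1}$ and $M_i\in M^{\xi+1}\subset M_{i+1}$. Since $P_0\cup\{M_i\}$ is a countable subset of $M_{i+1}$, there is a countable model $N_i\prec M_{i+1}$ with $P_0\cup\{M_i\}\subset N_i$. Now $D_i=N_i\cap M_i\subset M_i$ and $D_{i+1},\dots,D_k\subset M_i$, and the recursion continues down to $i=1$. $\square$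

Note that $P_0\subset D_i$ for all $i$.

*Example: $X=\mathbb I^{\omega_2}$.* For $i<j$ we have $N_i\cap N_j\subset M_j\cap N_j=D_j\subset M_i$. As $M_i\in N_i$ and $|M_i|=\omega_1$, elementarity gives $\xi_i\in N_i\cap\omega_2$ with $\xi_i\notin M_i$. For $i<j$ then $\xi_i\notin N_j$, since $N_i\cap N_j\subset M_i$, and $\xi_j\notin N_i$, since $N_i\subset M_j$. So $N_i$ sees the coordinate $\xi_i$ and none of the other $\xi_j$, and $P_0$ sees none of them, since $P_0\subset M_i$. Start with a point $t$ and, for $S\subset\{1,\dots,k\}$, let $t_S$ be $t$ with the coordinates $\xi_i$, $i\in S$, changed to fixed new values. Then $q_{N_i}(t_S)$ depends only on whether $i\in S$, and all $t_S$ look the same to $P_0$. These are the independent bits of the toy. Lemma 11 produces such points in general.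

Fix $k\ge2$ and models as in Lemma 10. Write $q_i=q_{N_i}$, $\sim_i\,=\,\sim_{N_i}$, $[k]=\{1,\dots,k\}$.

**Lemma 11 (clusters).** Let $\beta_i\in C(X)\cap N_i$ ($i\le k$) and let $W=\bigcap_{i\le k}\{\beta_i>0\}$ be nonempty with $W\subset U$. Then there are points $b_i\neq\bar b_i$ in $X_{N_i}$ ($i\le k$) and $t_S\in W$ ($S\subset[k]$) such that $q_i(t_S)=b_i$ if $i\notin S$, $q_i(t_S)=\bar b_i$ if $i\in S$, and all $q_{P_0}(t_S)$ coincide.

*Proof.* **Step A: one bit.** This step finds, for one $i$, two points that $N_i$ distinguishes but $D_i$ does not. *Claim: for each $i$ and each nonempty open $W'\subset W$ there is a nonempty open $W''\subset W'$ such that for every $x\in W''$ there are $c,\bar c\in\{\beta_i>0\}$ with $c\sim_{D_i}x\sim_{D_i}\bar c$ and $c\not\sim_i\bar c$.*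

Write $M,N,D,\beta$ for $M_i,N_i,D_i,\beta_i$. Let $\mathcal G$ be the set of $\chi\in C(X)\cap M$ for which there are $\varphi,\varphi'\in C(X)$ such that $\{\varphi>0\}$ and $\{\varphi'>0\}$ are disjoint subsets of $\{\beta>0\}$ and
$$\{\chi>0\}\subset q_M^{-1}q_M\{\varphi>0\}\cap q_M^{-1}q_M\{\varphi'>0\}.$$
Since $M,\beta\in N$, also $\mathcal G\in N$. Put $H=\bigcup_{\chi\in\mathcal G}\{\chi>0\}$.

The set $H$ meets every nonempty open $G\subset\{\beta>0\}\cap U$. Indeed, $q_M|_G$ is not injective: since $q_M$ is open (Lemma 6), an injective $q_M|_G$ would embed $G$ in $X_M$ and give $w(G)\le\omega_1$. So pick $x\ne x'$ in $G$ with $x\sim_Mx'$, and $\varphi,\varphi'\in C(X)$ with $\{\varphi>0\},\{\varphi'>0\}$ disjoint subsets of $G$, $\varphi(x)>0$, $\varphi'(x')>0$. By Lemma 6, $q_M\{\varphi>0\}\cap q_M\{\varphi'>0\}$ is an open neighborhood of $q_M(x)=q_M(x')$. Lemma 2(a) gives $\chi\in C(X)\cap M$ with $\chi(x)>0$ and $q_M\{\chi>0\}$ inside this neighborhood. So $\chi\in\mathcal G$ and $x\in G\cap H$.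

There is a countable $\mathcal G_0\subset\mathcal G$ with $\bigcup_{\chi\in\mathcal G_0}\{\chi>0\}$ dense in $H$. To see this, take a maximal disjoint family of nonempty open sets each contained in some $\{\chi>0\}$, $\chi\in\mathcal G$. It is countable by ccc and its union is dense in $H$ by maximality; choose one $\chi$ for each member. By elementarity we may take $\mathcal G_0\in N$, so $\mathcal G_0\subset N$.

Now let $W'\subset W$ be nonempty and open. As $W\subset\{\beta>0\}\cap U$, the open set $W'\cap H$ is nonempty, so $W'$ meets $\{\chi>0\}$ for some $\chi\in\mathcal G_0\subset\mathcal G\cap N$. By elementarity the corresponding $\varphi,\varphi'$ may be taken in $N$. Let $W''=W'\cap\{\chi>0\}$. For $x\in W''$ there are $c\sim_Mx$ with $\varphi(c)>0$ and $\bar c\sim_Mx$ with $\varphi'(\bar c)>0$. Then $c,\bar c\in\{\beta>0\}$. As $D\subset M$, $c\sim_Dx\sim_D\bar c$. Finally $\varphi(c)>0\ge\varphi(\bar c)$ and $\varphi\in N$, so $c\not\sim_N\bar c$. The claim is proved.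

**Step B: a common base point.** This step puts the bits for all $i$ over one point $t$. Apply the claim for $i=1,\dots,k$ successively, starting from $W$ and shrinking. We get $t\in W$ and, for every $i$, points $c_i,\bar c_i\in\{\beta_i>0\}$ with $c_i\sim_{D_i}t\sim_{D_i}\bar c_i$ and $c_i\not\sim_i\bar c_i$. Put $b_i=q_i(c_i)$ and $\bar b_i=q_i(\bar c_i)$, so $b_i\ne\bar b_i$.

**Step C: setting the bits one after the other.** This step builds $t_S$ by amalgamation. Given $S\subset[k]$, let $x^0=t$ and choose successively, by Lemma 7 for $M_i,N_i$, points $x^i$ with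
$$x^i\sim_{M_i}x^{i-1},\qquad x^i\sim_ic_i\ \text{ if }i\notin S,\qquad x^i\sim_i\bar c_i\ \text{ if }i\in S .$$
Lemma 7 needs $x^{i-1}\sim_{D_i}c_i$ or $x^{i-1}\sim_{D_i}\bar c_i$, respectively. For $h<i$ we have $D_i\subset M_h$ by (iii), and $x^h\sim_{M_h}x^{h-1}$, so $x^h\sim_{D_i}x^{h-1}$. Hence $x^{i-1}\sim_{D_i}x^0=t\sim_{D_i}c_i,\bar c_i$, as required. Let $t_S=x^k$.

Later choices do not destroy earlier bits: for $h>i$, (ii) gives $N_i\subset M_{i+1}\subset M_h$, so $x^h\sim_ix^{h-1}$. Thus $t_S\sim_ix^i$, and $q_i(t_S)$ is $b_i$ or $\bar b_i$ as stated. Since $\beta_i\in N_i$, $\beta_i(t_S)$ equals $\beta_i(c_i)$ or $\beta_i(\bar c_i)$, so $\beta_i(t_S)>0$ for all $i$ and $t_S\in W$. Finally $t_S$ is $\sim_1$-equivalent to $c_1$ or $\bar c_1$, which are $\sim_{D_1}$-equivalent to $t$. As $P_0\subset D_1\subset N_1$, $t_S\sim_{P_0}t$ for every $S$. $\square$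

## 8. Norm at least $2k-1$

*Proof of Theorem 1.* If $u$ is unbounded there is nothing to prove. So let $u$ be bounded; (O) holds by Lemma 3. Fix $k\ge2$ and the models of Section 7.

**Step 1: a continuous family of measures, one for each tuple of images.** Let
$$\Pi:K\to\prod_{i\le k}\exp X_{N_i},\qquad\Pi(y)=(q_i(y))_{i\le k},\qquad L=\Pi(K).$$
For $l=\Pi(y)\in L$ let $v(l)\in\mathbb I^A$ equal $j(y)$ on $A\cap\bigcup_iN_i$ and $0$ elsewhere. By Lemma 2(c) this depends only on $l$. It is continuous in $l$, because $y\mapsto v(\Pi(y))$ is continuous and $\Pi:K\to L$ is a quotient map. Put $\sigma(l)=\mu_{v(l)}$. Then $\sigma$ is weak$^*$ continuous, $\|\sigma(l)\|\le\|u\|$, $\sigma(l)(K)=1$, and by Lemma 2(d)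
$$\sigma(l)\big(\{T\in K:q_i(T)=l_i\}\big)=1\qquad(i\le k).\tag{2}$$

**Step 2: a place where the variation is nearly maximal.** This prepares the transfer from $l$ to nearby $l'$. Let $\Omega=\{\Pi(y):y\in K,\ y\subset U\}$. Since $\psi\in P_0\subset N_1$, the set $U=\{\psi>0\}$ is $\sim_1$-saturated. So if $\Pi(y)=\Pi(y')$, then $y\subset U$ iff $y'\subset U$; that is, the open set $\{y:y\subset U\}$ is $\Pi$-saturated. Hence $\Omega$ is open in $L$ and $\Pi^{-1}(\Omega)=\{y:y\subset U\}$. Let
$$\Lambda=\sup_{l\in\Omega}\|\sigma(l)\|\le\|u\|<\infty .$$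
Fix $\eta\in(0,1)$. The function $l\mapsto\|\sigma(l)\|$ is a supremum of continuous functions $l\mapsto\int f\,d\sigma(l)$, $\|f\|\le1$, so it is lower semicontinuous. Therefore $O=\{l\in\Omega:\|\sigma(l)\|>\Lambda-\eta\}$ is open, and it is nonempty.

**Step 3: room around a finite set.** We look for points that can be added to a finite set without leaving $O$. As $\Pi^{-1}(O)$ is open and nonempty and finite sets are dense in $K$, there is a finite $y_0\in K$ with $\Pi(y_0)\in O$; then $y_0\subset U$. Fix $e\in y_0$. There are open $W_i\ni q_i(e)$ in $X_{N_i}$ such that $\Pi(y_0\cup T)\in O$ for every closed $T\subset\bigcap_iq_i^{-1}(W_i)$. Indeed, choose Vietoris basic neighborhoods $\langle V_1^i,\dots,V_{n_i}^i\rangle$ of $q_i(y_0)$ whose product meets $L$ inside $O$, and let $W_i$ be some $V^i_s$ containing $q_i(e)$. Adding to $q_i(y_0)$ a closed subset of $V^i_s$ does not leave $\langle V_1^i,\dots,V_{n_i}^i\rangle$.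

As $\psi\in N_i$, $q_i(U)$ is open with preimage $U$. So Lemma 2(a), applied to the neighborhood $W_i\cap q_i(U)$ of $q_i(e)$, gives $\beta_i\in C(X)\cap N_i$ with $\beta_i(e)>0$ and $\{\beta_i>0\}\subset q_i^{-1}(W_i)\cap U$. Put $W=\bigcap_i\{\beta_i>0\}$. Then $e\in W\subset U$, and $\Pi(y_0\cup T)\in O$ for every closed $T\subset W$.

**Step 4: $m$ clusters and the ambiguous tuple $l$.** Fix $m$ with $k^2\Lambda2^{-m}<\eta$. By Lemma 9 the set $q_{P_0}(W)$ is infinite. So we can pick $m$ distinct points of $q_{P_0}(W)\setminus q_{P_0}(y_0)$ and $\chi_c\in C(X)\cap P_0$ ($c\le m$), positive over the respective points, such that the sets $q_{P_0}\{\chi_c>0\}$ are pairwise disjoint and miss $q_{P_0}(y_0)$. The $c$-th chosen point is the image of a point of $W$, and there $\chi_c>0$; so $W\cap\{\chi_c>0\}\ne\emptyset$. As $P_0\subset N_i$, $\min(\beta_i,\chi_c)\in N_i$. For each $c$ apply Lemma 11 to $\min(\beta_i,\chi_c)$, $i\le k$; the open set of that lemma is $W\cap\{\chi_c>0\}\subset U$. We get points $b_i^c\ne\bar b_i^c$ and $t_S^c\in W\cap\{\chi_c>0\}$, with $z_c:=q_{P_0}(t_S^c)$ independent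 of $S$. The labels $z_c$ are distinct and not in $q_{P_0}(y_0)$.

For sets $S_c\subset[k]$ write $S_c^*=[k]\setminus S_c$. For each $i$, one of $t^c_{S_c},t^c_{S_c^*}$ is sent by $q_i$ to $b_i^c$ and the other to $\bar b_i^c$. Hence
$$\Pi\big(y_0\cup\{t^c_{S_c},t^c_{S_c^*}:c\le m\}\big)=l,\qquad l_i:=q_i(y_0)\cup\{b_i^c,\bar b_i^c:c\le m\},\tag{3}$$
independently of the sets $S_c$, and $l\in O$ by Step 3. Put $\mu=\sigma(l)$; so $\Lambda-\eta<\|\mu\|\le\Lambda$.

**Step 5: disjoint closed sets of shapes.** We describe the shape of a set $T$ at cluster $c$ by closed conditions that survive small changes. Let $B_i^c,\bar B_i^c$ be disjoint closed neighborhoods of $b_i^c,\bar b_i^c$ in $X_{N_i}$. By Urysohn on $X_{P_0}$ there is $\alpha_c\in C(X)$, $0\le\alpha_c\le2$, that factors through $q_{P_0}$, equals $2$ over $z_c$, and is $0$ on $y_0$ and over $z_{c'}$ for $c'\ne c$. For $i<j$ let $Q_{ij}^{c,0}$ be the set of $p\in X$ with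
$$(q_i(p),q_j(p))\in(B_i^c\times B_j^c)\cup(\bar B_i^c\times\bar B_j^c),$$
and $Q_{ij}^{c,1}$ the same with $(B_i^c\times\bar B_j^c)\cup(\bar B_i^c\times B_j^c)$. These are disjoint closed sets ("equal bits" and "opposite bits"). Put
$$\mathcal V_{ij}^{c,\epsilon}=\Big\{T\in K:\ T\cap\{\alpha_c\ge1\}\ne\emptyset,\ T\subset\{\alpha_c\le\tfrac12\}\cup Q_{ij}^{c,\epsilon}\Big\}\qquad(\epsilon=0,1).$$
Both conditions are closed in $K$. Moreover $\mathcal V_{ij}^{c,0}\cap\mathcal V_{ij}^{c,1}=\emptyset$: if $T$ were in both, a point $p\in T$ with $\alpha_c(p)\ge1$ would lie in $Q_{ij}^{c,0}\cap Q_{ij}^{c,1}=\emptyset$. So for fixed $i<j$ the $2^m$ closed sets $\mathcal V_{ij}^\epsilon=\bigcap_c\mathcal V_{ij}^{c,\epsilon_c}$, $\epsilon\in\{0,1\}^m$, are pairwise disjoint.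

**Step 6: averaging over the shapes.** We choose the shape that $\mu$ neglects. For $S=(S_1,\dots,S_m)$ let $\epsilon_{ij}(S)_c=1$ if exactly one of $i,j$ is in $S_c$, and $0$ otherwise. If the $S_c$ are independent uniformly random subsets of $[k]$, then $\epsilon_{ij}(S)$ is uniform on $\{0,1\}^m$. By (3) the measure $\mu$ does not depend on $S$. So the average over $S$ of $\sum_{i<j}|\mu|(\mathcal V_{ij}^{\epsilon_{ij}(S)})$ equals
$$2^{-m}\sum_{i<j}\sum_\epsilon|\mu|(\mathcal V_{ij}^\epsilon)\le\binom k2\Lambda2^{-m}<\eta .$$
Fix $S$ such that the closed set $\mathcal V:=\bigcup_{i<j}\mathcal V_{ij}^{\epsilon_{ij}(S)}$ satisfies $|\mu|(\mathcal V)<\eta$.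

**Step 7: nearby measures also neglect $\mathcal V$.** Here near-maximality is used. We have $|\mu|(K\setminus\mathcal V)>\Lambda-2\eta$. We find $f\in C(K)$ with $|f|\le1$, $f=0$ on $\mathcal V$ and $\int f\,d\mu>\Lambda-2\eta$. Let $\varepsilon>0$ satisfy $|\mu|(K\setminus\mathcal V)-2\varepsilon>\Lambda-2\eta$. By the Hahn decomposition and regularity there are disjoint compact $C^+,C^-\subset K\setminus\mathcal V$ such that $\mu$ is nonnegative on subsets of $C^+$, nonpositive on subsets of $C^-$, and $|\mu|\big((K\setminus\mathcal V)\setminus(C^+\cup C^-)\big)<\varepsilon$. By Tietze there is $f\in C(K)$ with $|f|\le1$, equal to $1$ on $C^+$, $-1$ on $C^-$ and $0$ on $\mathcal V$. Then $\int f\,d\mu\ge|\mu|(C^+\cup C^-)-\varepsilon>|\mu|(K\setminus\mathcal V)-2\varepsilon>\Lambda-2\eta$.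

By weak$^*$ continuity, if $l'\in\Omega$ is close enough to $l$, then $\int f\,d\sigma(l')>\Lambda-2\eta$, so $|\sigma(l')|(K\setminus\mathcal V)>\Lambda-2\eta$. As $\|\sigma(l')\|\le\Lambda$,
$$|\sigma(l')|(\mathcal V)\le2\eta.\tag{4}$$

**Step 8: a nearby tuple $l'$ that forces the chosen shape.** As in the toy, we separate the labels in each cluster. By Lemma 9 every neighborhood of $t^c_{S_c^*}$ in $U$ contains points whose $q_{P_0}$-image is $\ne z_c$. Choose such $t_c'\in U$ so close to $t^c_{S_c^*}$ that, with
$$y'=y_0\cup\{t^c_{S_c},t_c':c\le m\},\qquad l'=\Pi(y')\in\Omega,$$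
the following hold: (4); $q_i(t_c')\in B_i^c$ if $i\notin S_c^*$ and $q_i(t_c')\in\bar B_i^c$ if $i\in S_c^*$ (all $i,c$); and $\alpha_{c'}(t_c')<\frac12$ for $c'\ne c$. This is possible. As $t_c'\to t^c_{S_c^*}$ for all $c$, continuity of $\Pi$ and (3) give $\Pi(y')\to l$, so (4) can be achieved. The sets $B_i^c,\bar B_i^c$ are neighborhoods of the values of $q_i$ at $t^c_{S_c^*}$. And $\alpha_{c'}(t^c_{S_c^*})=0$ for $c'\ne c$, because $q_{P_0}(t^c_{S_c^*})=z_c$.

Let $E_i=\{T\in K:q_i(T)=q_i(y')\}$. *Claim: $E_i\cap E_j\subset\mathcal V_{ij}^{\epsilon_{ij}(S)}\subset\mathcal V$ for $i<j$.*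

Let $T\in E_i\cap E_j$ and $c\le m$. Some $p\in T$ satisfies $p\sim_it^c_{S_c}$, so $\alpha_c(p)=\alpha_c(t^c_{S_c})=2\ge1$, because $P_0\subset N_i$ and $\alpha_c$ factors through $q_{P_0}$. This is the first condition for $T\in\mathcal V_{ij}^{c,\epsilon}$.

For the second, let $p\in T$ with $\alpha_c(p)>\frac12$. There are $s,s'\in y'$ with $p\sim_is$ and $p\sim_js'$. Then $s\sim_{P_0}p\sim_{P_0}s'$ and $\alpha_c(s)=\alpha_c(s')=\alpha_c(p)>\frac12$. Since $\alpha_c$ is $0$ on $y_0$ and at $t^{c'}_{S_{c'}}$, and $<\frac12$ at $t'_{c'}$, for $c'\neq c$, we get $s,s'\in\{t^c_{S_c},t_c'\}$. These two points have different $q_{P_0}$-images, so $s=s'$ and $(q_i(p),q_j(p))=(q_i(s),q_j(s))$.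

* If $s=t^c_{S_c}$, then $q_i(s)$ is $b_i^c\in B_i^c$ or $\bar b_i^c\in\bar B_i^c$ according as $i\notin S_c$ or $i\in S_c$, and likewise for $j$. So $p\in Q_{ij}^{c,\epsilon}$ with $\epsilon=\epsilon_{ij}(S)_c$.
* If $s=t_c'$, then $q_i(s)$ is in $B_i^c$ or in $\bar B_i^c$ according as $i\notin S_c^*$ or $i\in S_c^*$, and likewise for $j$. Exactly one of $i,j$ is in $S_c^*$ iff exactly one is in $S_c$. So $p\in Q_{ij}^{c,\epsilon}$ with the same $\epsilon=\epsilon_{ij}(S)_c$.

Thus $T\in\mathcal V_{ij}^{c,\epsilon_{ij}(S)_c}$ for every $c$, which proves the claim.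

**Step 9: counting.** Let $\nu=\sigma(l')$. By (2), $\nu(E_i)=1$ for all $i$, and $\nu(K)=1$. By the claim and (4), Lemma 1 applies with $\varepsilon=2\eta$:
$$\|u\|\ge\Lambda\ge\|\nu\|\ge2k-1-4k\eta .$$
Since $\|u\|$ does not depend on $\eta$, letting $\eta\to0$ gives $\|u\|\ge2k-1$. For $k=2$: $\|u\|\ge3$. As $k$ is arbitrary, no bounded $u$ exists. $\blacksquare$

*Remark: what a fixed number of clusters gives.* Let $k=2$ and keep $m$ fixed. Step 6 then gives $|\mu|(\mathcal V)\le2^{-m}\Lambda$. Step 7, with $\Lambda-\eta-2^{-m}\Lambda$ in place of $\Lambda-2\eta$, gives $|\nu|(\mathcal V)\le2^{-m}\Lambda+\eta$. Put $s=\nu(E_1\cap E_2)\le2^{-m}\Lambda+\eta$. The four disjoint sets $E_1\setminus E_2$, $E_2\setminus E_1$, $E_1\cap E_2$ and the rest of $K$ have $\nu$-measures $1-s,\ 1-s,\ s,\ s-1$, so $\Lambda\ge\|\nu\|\ge3|1-s|+|s|$. If $s\le1$, then $\Lambda\ge3-2s\ge3-2^{1-m}\Lambda-2\eta$. If $s>1$, then $\Lambda>2^m(1-\eta)$. Letting $\eta\to0$, we get $\Lambda\ge3/(1+2^{1-m})$ in both cases (note that $2^m\ge3/(1+2^{1-m})$ for $m\ge1$, since $2^m+2\ge3$). So this computation gives $\frac32$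 for one cluster and $2$ for two, and reaches $3$ only in the limit.

After Lemma 3 the argument used only (O) and $w(X)>\omega_1$. Hence:

> **(∗)** For any compact $X$, embedding $j$ and bounded linear extension operator $u$, if (O) holds then $w(X)\le\omega_1$.

## 9. Norm below three forces openness; weight at most $\omega_1$ gives norm one

*Proof of Theorem 2.* (a)⇒(b). The space $\exp X$ embeds in some cube, and a regular operator has norm $1<3$.

(b)⇒(c). Let $u$ be a linear extension operator for $j:K=\exp X\to\mathbb I^A$ with $\|u\|<3$, and let $\mathfrak p$ code $X,A,j,u$. Lemma 2 is available.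

**Step 1: (O) holds.** If openness fails, the arithmetic of the norm $3$ already appears on singletons. Suppose that $P$ is a countable model, $x\in V$, $V$ is open in $X$, and $q_P(V)$ is not a neighborhood of $q_P(x)$. Since $X_P$ is metrizable, there is a sequence $(x_n)$ in $X$ with $q_P(x_n)\to q_P(x)$ and $q_P(x_n)\notin q_P(V)$. Let $v_n$ equal $j(\{x_n\})$ on $A\cap P$ and $j(\{x\})$ on $A\setminus P$. By Lemma 2(c), and since $K\to\exp X_P$ is a quotient map, $j(F)|_{A\cap P}$ depends continuously on $q_P(F)$. So $v_n\to j(\{x\})$.

Choose $\varphi\in C(X)$, $0\le\varphi\le1$, $\varphi(x)=1$, whose closed support $E$ lies in $V$, and put $g'=\varphi^\vee$. Then $u(g')(v_n)\to u(g')(j(\{x\}))=g'(\{x\})=1$.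

Since $q_P(x_n)\notin q_P(E)$, Lemma 2(a) gives $\chi_n\in C(X)\cap P$ with $\chi_n(x_n)>0$ and $\chi_n\le0$ on $E$. Take an integer $r_n$ with $r_n\chi_n(x_n)\ge1$ and let
$$g_n(T)=\min\{1,\max\{0,\,r_n\min_T\chi_n\}\}.$$
Then $g_n\in C(K)\cap P$ and $g_n(\{x_n\})=1$. If $g_n(T)>0$, then $\chi_n>0$ on $T$, so $T\cap E=\emptyset$ and $g'(T)=0$. Hence $0\le g_n+g'\le1$. By Lemma 2(d), applied to $v_n$ and $y=\{x_n\}$, $u(g_n)(v_n)=1$ and $\mu_{v_n}(K)=1$. For the positive and negative parts we get
$$\mu_{v_n}^+(K)\ge\int(g_n+g')\,d\mu_{v_n}=1+u(g')(v_n)\to2,\qquad\mu_{v_n}^-(K)=\mu_{v_n}^+(K)-1 .$$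
Therefore $\|u\|\ge\limsup\|\mu_{v_n}\|=\limsup\,(2\mu^+_{v_n}(K)-1)\ge3$, a contradiction. So (O) holds.

**Step 2: the weight.** By (∗), $w(X)\le\omega_1$.

**Step 3: $X$ is $\kappa$-metrizable.** We build the system required in (S). Index by the countable models, ordered by inclusion, and consider $\{X_P\}$ with the maps $q_P^Q:X_Q\to X_P$ ($P\subset Q$) that forget coordinates, so $q^Q_P\circ q_Q=q_P$. The index set is directed by Löwenheim–Skolem, and unions of increasing sequences of models are models and are suprema. For an increasing sequence $(P_n)$ with union $P$ the natural map $X_P\to\varprojlim X_{P_n}$ is surjective by compactness, and injective since $[x]_P=\bigcap_n[x]_{P_n}$. So $X_P=\varprojlim X_{P_n}$. In the same way $X=\varprojlim X_P$, as each $\varphi\in C(X)$ lies in a countable model and so the maps $q_P$ together separate points. The $X_P$ are metrizable. The bonding maps are surjective, and by (O) they are open, because $q_P^Q(G)=q_P(q_Q^{-1}(G))$. By (S), $X$ is $\kappa$-metrizable.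

(c)⇒(a). Now let $\mathfrak p$ code $X$ and the system of (S). Only Lemma 2(a) and Lemma 3 are used, and their proofs do not involve $j,u$.

**Step 4: a chain of length $\omega_1$.** Pick a set $\Phi\subset C(X)$, $|\Phi|\le\omega_1$, separating the points of $X$. This is possible as $w(X)\le\omega_1$. By Löwenheim–Skolem there is an increasing chain $(P_\xi)_{\xi<\omega_1}$ of countable models with $P_\lambda=\bigcup_{\xi<\lambda}P_\xi$ for limit $\lambda$ and $\Phi\subset\bigcup_\xi P_\xi$. As in Step 3, $(X_{P_\xi})$ is a continuous inverse system of metrizable compacta with open surjective bonding maps, and its limit is $X$ because $\Phi$ separates points.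

**Step 5: $\exp$ commutes with limits.** We transport the system to hyperspaces. Let $Y=\varprojlim Y_\xi$ be a limit of compacta over a directed set with surjective projections $p_\xi:Y\to Y_\xi$. The map $F\mapsto(p_\xi(F))_\xi$ from $\exp Y$ to $\varprojlim\exp Y_\xi$ is continuous. It is injective, since $F=\bigcap_\xi p_\xi^{-1}(p_\xi(F))$ for closed $F$: the sets $p_\xi^{-1}(V)$ form a base of $Y$. It is surjective: if $(F_\xi)$ is a thread, then the bonding maps send $F_\eta$ onto $F_\xi$ for $\eta\ge\xi$, so by compactness $F=\varprojlim F_\xi$ is nonempty and projects onto each $F_\xi$. So it is a homeomorphism. Hence $(\exp X_{P_\xi})$ is a continuous system of metrizable compacta with limit $\exp X$.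

**Step 6: $\exp$ preserves open surjections.** This gives the hypothesis of (H) on the bonding maps. Let $f:Y\to Z$ be an open surjection of compacta. The induced map $F\mapsto f(F)$ is onto, since $f(f^{-1}(G))=G$. We claim that it maps $\langle V_1,\dots,V_n\rangle$ onto the open set $\langle f(V_1),\dots,f(V_n)\rangle$. Clearly it maps into it. Let $G$ be in the latter. For $z\in G$ pick $x\in f^{-1}(z)\cap\bigcup_sV_s$ and a closed neighborhood $C_x\subset\bigcup_sV_s$ of $x$; as $f$ is open, $f(C_x)$ is a neighborhood of $z$. Finitely many sets $f(C_x)$ cover $G$. Each $V_s\cap f^{-1}(G)$ is nonempty, because $G$ meets $f(V_s)$. The union of the corresponding finitely many sets $C_x\cap f^{-1}(G)$, together with one point of each $V_s\cap f^{-1}(G)$, is a closed set $F\in\langle V_1,\dots,V_n\rangle$ with $f(F)=G$.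

**Step 7: conclusion.** So all bonding maps of $(\exp X_{P_\xi})$ are open surjections between metrizable compacta. They have metrizable kernel: $\exp X_{P_{\xi+1}}$ embeds in $\mathbb I^\omega$, hence it embeds in $\exp X_{P_\xi}\times\mathbb I^\omega$ over $\exp X_{P_\xi}$. Put a one-point space in front of the system; the map of $\exp X_{P_0}$ to the point is also an open surjection with metrizable kernel. Now (H) shows that $\exp X$ is Dugundji. $\blacksquare$
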